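# Radial solutions of the focusing quintic Schrödinger equation on $\mathbb H^3$ below the Euclidean ground state

## 1. A Gaussian on hyperbolic space

Let $\mathbb H^3$ be three-dimensional hyperbolic space of curvature $-1$, with Laplace–Beltrami operator $\Delta_{\mathbb H^3}$. For radial functions, in geodesic polar coordinates,
$$\int_{\mathbb H^3}f=4\pi\int_0^\infty f(r)\sinh^2 r\,dr,\qquad \Delta_{\mathbb H^3}u=u''+2\coth(r)\,u'.$$
Fix $\lambda>0$ and look at
$$u_\lambda(r)=\lambda^{-1/2}\,\frac{r}{\sinh r}\,e^{-r^2/(2\lambda^2)} .$$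
The factor $r/\sinh r$ cancels the volume element, so every integral can be done by hand. First, $\|u_\lambda\|_{L^2}^2=4\pi\lambda^{-1}\int_0^\infty r^2e^{-r^2/\lambda^2}dr=\pi^{3/2}\lambda^2$. For the gradient put $w=\sinh r\,u_\lambda=\lambda^{-1/2}re^{-r^2/(2\lambda^2)}$. Then $\sinh r\,u_\lambda'=w'-w\coth r$, and integrating $-(w^2)'\coth r$ by parts,
$$\int_0^\infty|u_\lambda'|^2\sinh^2r\,dr=\int_0^\infty|w'|^2+\Big(\coth^2r-\frac1{\sinh^2r}\Big)|w|^2\,dr=\int_0^\infty|w'|^2+|w|^2\,dr .$$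
With $r=\lambda s$, $\int|w'|^2dr=\int_0^\infty(1-s^2)^2e^{-s^2}ds=\sqrt\pi\,(\tfrac12-\tfrac12+\tfrac38)$. Altogether
$$\|u_\lambda\|_{L^2}^2=\pi^{3/2}\lambda^2,\qquad \|\nabla u_\lambda\|_{L^2}^2=\pi^{3/2}\big(\tfrac32+\lambda^2\big),\qquad \int_{\mathbb H^3}|u_\lambda|^6=4\pi\int_0^\infty\Big(\frac{\lambda s}{\sinh\lambda s}\Big)^4e^{-3s^2}s^2ds\le\Big(\frac\pi3\Big)^{3/2}.\tag{1}$$
Compare with the Gaussian $f(x)=e^{-|x|^2/2}$ on $\mathbb R^3$, for which $\int|\nabla f|^2=\frac32\pi^{3/2}$ and $\int f^6=(\pi/3)^{3/2}$. As $\lambda\to0$ the numbers for $u_\lambda$ converge to the Euclidean ones.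

The free evolution is explicit too. A direct computation gives $\sinh r\,\Delta_{\mathbb H^3}u=(\partial_r^2-1)(\sinh r\,u)$, while on $\mathbb R^3$ we have $r\Delta v=\partial_r^2(rv)$. So $u$ solves the free equation on $\mathbb H^3$ exactly when $e^{it}\frac{\sinh r}{r}u$ solves it on $\mathbb R^3$, and
$$e^{it\Delta_{\mathbb H^3}}u_\lambda=\lambda^{-1/2}e^{-it}\frac r{\sinh r}\Big(1+\frac{2it}{\lambda^2}\Big)^{-3/2}e^{-r^2/(2(\lambda^2+2it))} .$$
For this linear solution the curvature shows up only in the factor $e^{-it}\frac r{\sinh r}$.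

Now switch on the focusing energy critical nonlinearity:
$$i\partial_tu+\Delta_{\mathbb H^3}u=-u|u|^4,\qquad u(0)=u_0 .\tag{2}$$
The energies are
$$E_{\mathbb H^3}(u)=\frac12\int_{\mathbb H^3}|\nabla u|^2-\frac16\int_{\mathbb H^3}|u|^6,\qquad E_{\mathbb R}(u)=\frac12\int_{\mathbb R^3}|\nabla u|^2-\frac16\int_{\mathbb R^3}|u|^6 .$$
On $\mathbb R^3$ the quintic equation has the static solution
$$W(x)=\Big(1+\frac{|x|^2}3\Big)^{-1/2}.$$
Indeed $W'=-\frac r3W^3$, so $(r^2W')'=-r^2W^3+\frac{r^4}3W^5=-r^2W^5(W^{-2}-\frac{r^2}3)=-r^2W^5$, that is, $-\Delta W=W^5$. Up to the scaling $\lambda^{1/2}W(\lambda x)$ it is the unique positive radial solution, normalized by $W(0)=1$. Multiplying by $W$ and integrating (boundary terms vanish since $W=O(|x|^{-1})$, $\nabla W=O(|x|^{-2})$),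
$$\|\nabla W\|_{L^2}^2=\int W^6=4\pi\,3^{3/2}\int_0^\infty\frac{s^2\,ds}{(1+s^2)^3}=\frac{3\sqrt3\,\pi^2}4\approx12.82,\qquad E_{\mathbb R}(W)=\tfrac13\|\nabla W\|_{L^2}^2\approx4.27 .$$
The function $W$ does not scatter, so it is an obstruction on $\mathbb R^3$. The Kenig–Merle theorem (recalled in Section 5) says that radial data strictly below $W$ in energy and in gradient norm scatter on $\mathbb R^3$.

For our Gaussian, $\|\nabla u_\lambda\|^2<\|\nabla W\|^2$ and $E_{\mathbb H^3}(u_\lambda)<E_{\mathbb R}(W)$ both hold when $\lambda^2\le0.03$: by (1), $E_{\mathbb H^3}(u_\lambda)\le\frac12\pi^{3/2}\cdot1.53<4.26$. For tiny $\lambda$ the problem looks Euclidean, so one expects scattering. What about $\lambda$ of size one, and what about all other radial data? Does the Euclidean number $E_{\mathbb R}(W)$ govern the equation on $\mathbb H^3$?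

## 2. The conjecture and three theorems

The space $H^1(\mathbb H^3)$ is normed by $\|u\|_{H^1(\mathbb H^3)}=\|\nabla u\|_{L^2(\mathbb H^3)}$, which controls the $L^2$ norm: $\|u\|_{L^2}\le\|u\|_{H^1}$. The space $\dot H^1(\mathbb R^3)$ is normed by $\|\nabla u\|_{L^2(\mathbb R^3)}$. We write $e^{it\Delta}$ for the free propagator on the space in question. The following conjecture is posed in "Solutions to the Nonlinear Schrödinger Equation in Hyperbolic Space".

**Conjecture.** Let $u_0\in H^1(\mathbb H^3)$ be radial with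
$$E_{\mathbb H^3}(u_0)<E_{\mathbb R}(W),\tag{3}$$
$$\|\nabla u_0\|_{L^2(\mathbb H^3)}<\|\nabla W\|_{L^2(\mathbb R^3)}.\tag{4}$$
Then the solution $u$ of (2) is defined for all time, and there are $u_{0,\pm}\in H^1(\mathbb H^3)$ with $\|u(t)-e^{it\Delta}u_{0,\pm}\|_{H^1(\mathbb H^3)}\to0$ as $t\to\pm\infty$.

For the defocusing equation, with $+u|u|^4$ on the right of (2), the theorem of Ionescu–Pausader–Staffilani gives global solutions and scattering for all $u_0\in H^1(\mathbb H^3)$; we will not use it.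

**Definition (solution).** A solution of (2) on an interval $I\ni0$ is a radial $u\in C(I;H^1(\mathbb H^3))$ with
$$u(t)=e^{it\Delta_{\mathbb H^3}}u_0+i\int_0^te^{i(t-s)\Delta_{\mathbb H^3}}\big(|u|^4u\big)(s)\,ds\quad\text{in }H^{-1}.$$
Here $|u|^4u\in C(I;L^{6/5})$ by Sobolev. Uniqueness is Lemma 4 below; $T_\pm$ denote the maximal existence times.

**Definition (shifted quantities).** On $\mathbb H^3$ put
$$E^*(u)=E_{\mathbb H^3}(u)-\tfrac12\|u\|_{L^2}^2,\qquad K^*(u)=\|\nabla u\|_{L^2}^2-\|u\|_{L^2}^2 .$$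
Both $E_{\mathbb H^3}$ and the $L^2$ norm are conserved, so $E^*$ is conserved. For the Gaussian, (1) gives $K^*(u_\lambda)=\frac32\pi^{3/2}\approx8.35<12.82$ and $E^*(u_\lambda)\le\frac34\pi^{3/2}<4.18<E_{\mathbb R}(W)$ for every $\lambda>0$, whereas (4) fails once $\lambda^2\ge0.81$. The shifted hypotheses are really weaker.

**Theorem A.** Let $u_0\in H^1(\mathbb H^3)$ be radial with $E^*(u_0)<E_{\mathbb R}(W)$ and $K^*(u_0)<\|\nabla W\|_{L^2}^2$. Then $u$ is global and scatters in $H^1(\mathbb H^3)$ as $t\to\pm\infty$. Moreover $\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}\le C(E^*(u_0))<\infty$.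

**Corollary.** The conjecture is true. It also holds with "$\le$" in (3) and (4).

**Proof of the Corollary from Theorem A.** If $u_0=0$ there is nothing to prove. Otherwise $\|u_0\|_2>0$, so $E^*(u_0)<E_{\mathbb H^3}(u_0)\le E_{\mathbb R}(W)$ and $K^*(u_0)<\|\nabla u_0\|^2\le\|\nabla W\|^2$. Apply Theorem A. $\square$

**Theorem B.** Let $u_0\in H^1(\mathbb H^3)$ be radial with $E^*(u_0)<E_{\mathbb R}(W)$. Then $K^*(u_0)\ne\|\nabla W\|^2_{L^2}$. If $K^*(u_0)<\|\nabla W\|_{L^2}^2$, the solution is global and scatters in both directions. If $K^*(u_0)>\|\nabla W\|_{L^2}^2$, then $T_+<\infty$ and $T_->-\infty$.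

**Theorem C.** (i) For every $\varepsilon>0$ there is a radial $u_0\in C_c^\infty(\mathbb H^3)$ with $E_{\mathbb H^3}(u_0)<E_{\mathbb R}(W)$ and $\|\nabla u_0\|<\|\nabla W\|+\varepsilon$ whose solution blows up in finite time in both directions. (ii) $\sup\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}=\infty$ over radial data satisfying (3) and (4), so $C(E^*)$ in Theorem A cannot stay bounded as $E^*\uparrow E_{\mathbb R}(W)$.

For functions on $\mathbb R^3$ we abbreviate $F(z)=|z|^4z$, $g(r)=(r/\sinh r)^4$, and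
$$K(f)=\int|\nabla f|^2,\quad M(f)=\int|f|^2,\quad G(f)=\int g|f|^6,\quad E_g(f)=\tfrac12K(f)-\tfrac16G(f),\quad E=E_{\mathbb R},\quad K_W=K(W).$$
On $H^1(\mathbb R^3)$ we use the norm $\|f\|_{H^1}^2=K(f)+M(f)$. The letter $C$ is a constant that may change from line to line.

## 3. The substitution $v=\frac{\sinh r}{r}\,u$

The Gaussian computation works for all radial functions. For radial $u$ put $(Tu)(r)=\frac{\sinh r}ru(r)$, regarded as a radial function on $\mathbb R^3$. Smooth radial functions are smooth even functions of $r$, and $\sinh r/r$ is smooth, even and positive, so $T$ is a bijection between the radial $C_c^\infty$ functions on the two spaces.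

**Lemma 1 (isometry).** $T$ extends to a unitary map of the radial $L^2$ spaces and to an isometry of $H^1_{rad}(\mathbb H^3)$ onto $H^1_{rad}(\mathbb R^3)$. With $v=Tu$,
$$\|\nabla u\|^2_{L^2(\mathbb H^3)}=K(v)+M(v),\quad\|u\|_{L^2(\mathbb H^3)}^2=M(v),\quad\int_{\mathbb H^3}|u|^6=G(v),\quad K^*(u)=K(v),\quad E^*(u)=E_g(v).\tag{5}$$

**Proof.** Let $u\in C_c^\infty$ be radial and $w=rv=\sinh r\,u$. Then $|u|^2\sinh^2r=|w|^2=|v|^2r^2$, which is the $L^2$ statement. The integration by parts of Section 1, valid since $w=O(r)$ at $0$, gives $\int|u'|^2\sinh^2r\,dr=\int|w'|^2+|w|^2\,dr$. In the same way $rv'=w'-w/r$ and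
$$\int|v'|^2r^2dr=\int|w'|^2-\frac{(|w|^2)'}r+\frac{|w|^2}{r^2}\,dr=\int|w'|^2dr .$$
Finally $|u|^6\sinh^2r=(r/\sinh r)^6|v|^6\sinh^2r=g|v|^6r^2$. Since radial $C_c^\infty$ is dense in both radial $H^1$ spaces, $T$ extends and is onto. The last two identities in (5) follow from the first three. $\square$

**Lemma 2 (transfer of the equation).** $Te^{it\Delta_{\mathbb H^3}}=e^{-it}e^{it\Delta}T$ on radial functions. A radial $u\in C(I;H^1(\mathbb H^3))$ solves (2) if and only if $v(t)=e^{it}Tu(t)$ solves, in Duhamel form,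
$$i\partial_tv+\Delta v=-g|v|^4v,\qquad v(0)=v_0=Tu_0 .\tag{6}$$
Moreover $\|u(t)-e^{it\Delta_{\mathbb H^3}}u_{0,\pm}\|_{H^1(\mathbb H^3)}=\|v(t)-e^{it\Delta}Tu_{0,\pm}\|_{H^1(\mathbb R^3)}$.

**Proof.** On radial $C_c^\infty$ functions, with $w=rv=\sinh r\,u$, we have $T\Delta_{\mathbb H^3}u=\frac1r(\partial_r^2-1)w=\Delta v-v$, so $T\Delta_{\mathbb H^3}T^{-1}=\Delta-1$ there. On a complete manifold $C_c^\infty$ is a core for the Laplacian. Averaging over rotations commutes with the Laplacian, so radial $C_c^\infty$ is a core for its radial part. Thus the two self-adjoint operators are unitarily equivalent through $T$, and so are their unitary groups.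

For Duhamel's formula we extend $T$ to radial $H^{-1}$ by $\langle Tf,\varphi\rangle=\langle f,T^{-1}\varphi\rangle$. This agrees with the old $T$ on $L^2$ because $T$ is unitary, and the intertwining relation extends by duality. For $u\in H^1_{rad}(\mathbb H^3)$ and $\tilde v=Tu$,
$$\int_{\mathbb H^3}|u|^4u\,\overline{T^{-1}\varphi}=4\pi\int_0^\infty\Big(\frac r{\sinh r}\Big)^6|\tilde v|^4\tilde v\,\bar\varphi\,\sinh^2r\,dr=\int_{\mathbb R^3}g|\tilde v|^4\tilde v\,\bar\varphi ,$$
so $T(|u|^4u)=g|Tu|^4Tu$. Now apply $e^{it}T$ to Duhamel's formula for $u$. The operator in the integral becomes $e^{it}Te^{i(t-s)\Delta_{\mathbb H^3}}=e^{is}e^{i(t-s)\Delta}T$, and $e^{is}g|Tu(s)|^4Tu(s)=g|v(s)|^4v(s)$. This is Duhamel's formula for (6), and all steps reverse. The last identity is the isometry of Lemma 1 combined with the intertwining. $\square$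

So hyperbolic space has become a weight $g$ in front of the Euclidean nonlinearity, and the hypotheses of Theorem A read $E_g(v_0)<E(W)$, $K(v_0)<K_W$.

## 4. The weight $g$ and its companion $h$

The function $g$ is smooth and radial, $0<g\le1$, $g(0)=1$, and $g$ and its derivatives decay exponentially. From $g'/g=\frac4r-4\coth r$,
$$rg'=4g(1-r\coth r)\le0 .$$
Hence $C_0:=\sup r|g'|<\infty$ and $r|g'|\to0$ both as $r\to0$ and as $r\to\infty$. The second function below will be what the virial identity produces: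
$$h:=g-\tfrac16rg'=g\cdot\tfrac13\big(1+2r\coth r\big).\tag{7}$$

**Lemma 3.** $g\le h\le1$.

**Proof.** The first inequality holds because $g'\le0$. For the second we first show $r\coth r\le1+\frac{r^2}3$, that is, $r\cosh r\le(1+\frac{r^2}3)\sinh r$. Compare coefficients of $r^{2k+1}$, multiplied by $(2k+1)!$: we need $2k+1\le1+\frac{2k(2k+1)}3$. For $k=0$ this is an equality, and for $k\ge1$ it says $2k+1\ge3$. Next, $\sinh r/r\ge1+r^2/6$ gives $1/g\ge(1+r^2/6)^4\ge1+\frac23r^2$. Hence $h\le\frac{1+\frac29r^2}{1+\frac23r^2}\le1$. $\square$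

Near $0$ one has $g=1-\frac23r^2+\dots$ and $h=1-\frac49r^2+\dots$, so both inequalities are strict for small $r>0$.

## 5. Tools from Euclidean analysis

A pair $(q,r)$ is $L^2$-admissible on $\mathbb R^3$ if $\frac2q+\frac3r=\frac32$, $q\ge2$. We use $(\infty,2)$, $(10,\frac{30}{13})$, $(\frac{10}3,\frac{10}3)$ and the endpoint $(2,6)$. We shall use the following facts.

* Strichartz estimates including endpoints (Keel–Tao): $\|e^{it\Delta}f\|_{L^qL^r}\le C\|f\|_2$, and $\int_{t_0}^te^{i(t-s)\Delta}e(s)\,ds$ is bounded in $L^qL^r$, and continuous in time with values in $L^2$, by $C\|e\|_{L^2L^{6/5}}$ or by $C\|e\|_{L^1L^2}$. Also $t_0=\pm\infty$ is allowed.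
* The sharp Sobolev inequality (Aubin, Talenti): $W$ is an extremal for $\dot H^1\subset L^6$. Also the ordinary Sobolev inequality $\|f\|_{L^{10}}\le C\|\nabla f\|_{L^{30/13}}$.
* Hardy's inequality $\|f/|x|\|_{L^p}\le C_p\|\nabla f\|_{L^p}$ for $1<p<3$.
* The Littlewood–Paley square function theorem and the $L^p$ boundedness of Riesz transforms.
* Strauss' radial lemma: $|x||f(x)|\le C\|f\|_2^{1/2}\|\nabla f\|_2^{1/2}$ for radial $f$.
* The dispersive estimate $\|e^{is\Delta}f\|_{L^6}\le C|s|^{-1}\|f\|_{L^{6/5}}$. With density and Sobolev it gives $\|e^{is\Delta}\phi\|_{L^6}\to0$ as $s\to\pm\infty$ for each $\phi\in\dot H^1$.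
* The Kenig–Merle theorem: if $u_0\in\dot H^1(\mathbb R^3)$ is radial with $E(u_0)<E(W)$ and $\|\nabla u_0\|_2<\|\nabla W\|_2$, then the solution of $i\partial_tu+\Delta u=-u|u|^4$, $u(0)=u_0$, is global, and $\|u(t)-e^{it\Delta}u_{0,\pm}\|_{\dot H^1}\to0$ as $t\to\pm\infty$ for suitable $u_{0,\pm}\in\dot H^1$.

## 6. Local theory with a coefficient

Rescaling (6) turns $g$ into $g(\lambda\,\cdot)$, and the limits $\lambda\to0,\infty$ give the constants $1$ and $0$. So we treat at once all coefficients in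
$$\mathcal A=\{g(\lambda\,\cdot):\lambda>0\}\cup\{0,1\}.$$
Every $a\in\mathcal A$ satisfies $0\le a\le1$ and $|x||\nabla a|\le C_0$; only these two bounds enter, so all constants in this section are independent of $a$ unless stated. The equation is
$$i\partial_tv+\Delta v=-aF(v).\tag{8}$$
For an interval $I$ put
$$\|f\|_{Y(I)}=\|f\|_{L^{10}_tL^{30/13}_x(I\times\mathbb R^3)},\qquad\|f\|_{X(I)}=\|\nabla f\|_{Y(I)},\qquad\|e\|_{N(I)}=\|\nabla e\|_{L^2_tL^{6/5}_x(I\times\mathbb R^3)} .$$
By Sobolev $\|f\|_{L^{10}_{t,x}}\le C\|f\|_X$. Solutions of (8) are taken in $C(I;\dot H^1)\cap X_{loc}(I)$, in Duhamel form; radial data give radial solutions.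

**The multilinear estimate.** Its role is to make the Duhamel term a contraction. Let $m(f_1,\dots,f_5)$ be a product of the $f_i$ or their conjugates. When we differentiate $a\,m$, either one factor carries the gradient, or $|\nabla a|\le C_0/|x|$ turns one factor into $f_i/|x|$. In both cases that factor is bounded in $Y$ by $C\|f_i\|_X$ (Hardy applies since $\frac{30}{13}<3$), and the other four go into $L^{10}_{t,x}$. Since $\frac{13}{30}+\frac4{10}=\frac56$ and $\frac5{10}=\frac12$, Hölder gives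
$$\|a\,m\|_N\le C\prod_{i=1}^5\|f_i\|_X,\qquad\|a\,m\|_{L^2L^{6/5}}\le C\|f_1\|_Y\prod_{i\ge2}\|f_i\|_X .\tag{9}$$
Because $F(z)=z^3\bar z^2$ is a polynomial, $a(F(v+w)-F(v))$ is a sum of monomials each containing a factor $w$ or $\bar w$, so
$$\begin{aligned}\|a(F(v+w)-F(v))\|_N&\le C(\|v\|_X^4+\|w\|_X^4)\|w\|_X,\\ \|a(F(v+w)-F(v))\|_{L^2L^{6/5}}&\le C(\|v\|_X^4+\|w\|_X^4)\|w\|_Y .\end{aligned}\tag{10}$$

**(L1) Existence and uniqueness.** There is $\eta_0>0$ such that if $v_0\in\dot H^1$ and $\|e^{i(t-t_0)\Delta}v_0\|_{X(I)}\le\eta\le\eta_0$, $t_0\in I$, then there is a unique solution on $I$ with $v(t_0)=v_0$, and $\|v\|_{X(I)}\le2\eta$.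

**Proof.** Let $\Phi(v)=e^{i(t-t_0)\Delta}v_0+i\int_{t_0}^te^{i(t-s)\Delta}aF(v)\,ds$. On the ball $\{\|v\|_{X(I)}\le2\eta\}$, Strichartz and (9) give $\|\Phi(v)\|_X\le\eta+C(2\eta)^5\le2\eta$, and (10) gives $\|\Phi(v)-\Phi(v')\|_X\le C\big((2\eta)^4+(4\eta)^4\big)\|v-v'\|_X\le\frac12\|v-v'\|_X$ for $\eta_0$ small. So $\Phi$ has a fixed point, and Strichartz puts it in $C(I;\dot H^1)$. If two solutions agree at one time, take a short interval around it on which both have $X$ norm at most $\eta$; by (10) the difference satisfies $\|w\|_X\le C\eta^4\|w\|_X$ there, so $w=0$. Hence the set where they agree is open and closed. $\square$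

Since $\|e^{it\Delta}v_0\|_{X(\mathbb R)}\le CK(v_0)^{1/2}$ is finite, it is small on short intervals, so every $v_0\in\dot H^1$ has a solution on a maximal open interval $I_{max}=(T_-,T_+)$. If $K(v_0)$ is small the solution is global with $\|v\|_{X(\mathbb R)}\le CK(v_0)^{1/2}$.

**(L2) Finite $X$ norm.** If $\|v\|_{X([0,T_+))}<\infty$, then $T_+=\infty$ and $v$ scatters in $\dot H^1$ as $t\to+\infty$. The same holds backward.

**Proof.** Suppose $T_+<\infty$ and choose $t_1$ near $T_+$ with $\|v\|_{X([t_1,T_+))}\le\eta$. By Duhamel and (9), $\|e^{i(t-t_1)\Delta}v(t_1)\|_{X([t_1,T_+))}\le\eta+C\eta^5$, and this stays at most $3\eta$ on a slightly larger interval. For small $\eta$, (L1) extends $v$ past $T_+$, a contradiction. For scattering put $v_+=v(0)+i\int_0^\infty e^{-is\Delta}aF(v)\,ds$; then $\|v(t)-e^{it\Delta}v_+\|_{\dot H^1}\le C\|v\|_{X([t,\infty))}^5\to0$. $\square$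

**(L3) Scattering gives a finite norm.** If $v$ is global and scatters in $\dot H^1$ in both directions, then $\|v\|_{X(\mathbb R)}<\infty$.

**Proof.** We have $\|e^{i(t-T)\Delta}v(T)\|_{X([T,\infty))}\le\|e^{it\Delta}v_+\|_{X([T,\infty))}+C\|v(T)-e^{iT\Delta}v_+\|_{\dot H^1}\to0$ as $T\to\infty$, so (L1) on $[T,\infty)$ bounds $v$ there. The same works near $-\infty$, and on compact intervals the norm is finite. $\square$

**(L4) Data at infinity.** For $\phi\in\dot H^1$ there is a unique solution near $t=+\infty$ with $\|v(t)-e^{it\Delta}\phi\|_{\dot H^1}\to0$ and finite $X$ norm near $+\infty$; likewise near $-\infty$. If $K(\phi)$ is small, $v$ is global with $\|v\|_{X(\mathbb R)}\le CK(\phi)^{1/2}$.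

**Proof.** Contract $v\mapsto e^{it\Delta}\phi-i\int_t^\infty e^{i(t-s)\Delta}aF(v)\,ds$ in $X([T,\infty))$, where $\|e^{it\Delta}\phi\|_{X([T,\infty))}$ is small for $T$ large. Any solution with the stated properties satisfies this integral equation, so (10) on a half-line where both norms are small gives uniqueness. For small $K(\phi)$ the contraction works in $X(\mathbb R)$. $\square$

**(L5) Persistence of $L^2$.** If $v_0\in H^1$, then $v\in C(I_{max};H^1)$ and $v\in Y(J)$ for compact $J\subset I_{max}$. If also $\|v\|_{X(\mathbb R)}<\infty$, then $v$ scatters in $H^1$.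

**Proof.** Let $J=[t_1,t_2)$ with $\|v\|_{X(J)}\le\eta/2$ and $v(t_1)\in H^1$. As in (L2), $\|e^{i(t-t_1)\Delta}v(t_1)\|_{X(J)}\le\eta/2+C\eta^5\le\eta$, so the Picard iterates $v^{(0)}=e^{i(t-t_1)\Delta}v(t_1)$, $v^{(m+1)}=\Phi(v^{(m)})$ satisfy $\|v^{(m)}\|_{X(J)}\le2\eta$ and $v^{(m)}\to v$ in $X(J)$. By the second part of (9), $\|v^{(m+1)}\|_{Y(J)}\le C\|v(t_1)\|_2+C(2\eta)^4\|v^{(m)}\|_{Y(J)}$. If $C(2\eta)^4\le\frac12$, induction gives $\|v^{(m)}\|_{Y(J)}\le2C\|v(t_1)\|_2$. As $v^{(m)}\to v$ in $L^{10}_{t,x}$, weak compactness gives the same bound for $v$. Now $aF(v)\in L^2L^{6/5}(J)$ by (9), and Strichartz gives $v\in C(\bar J\cap I_{max};L^2)$. A compact subinterval of $I_{max}$ is covered by finitely many successive $J$ (and similarly backward in time); so is $\mathbb R$ if $\|v\|_{X(\mathbb R)}<\infty$. In that case $aF(v)\in L^2L^{6/5}(\mathbb R)$, and $\int e^{-is\Delta}aF(v)\,ds$ converges in $L^2$ as well as in $\dot H^1$. $\square$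

**Lemma 4 (uniqueness in $C(I;H^1)$).** Two solutions of (6) in $C(I;H^1)$ with equal data at some $t_0\in I$ coincide. Hence they are the solutions of (L1) and (L5), with the same maximal intervals.

**Proof.** Let $w=v_1-v_2$, so $|gF(v_1)-gF(v_2)|\le C(|v_1|^4+|v_2|^4)|w|$. Fix a compact $J_0\subset I$ containing $t_0$. The sets $\{v_i(t):t\in J_0\}$ are compact in $L^6$. Therefore, with $k_i=v_i1_{|v_i|>\Lambda}$, we have $\sup_{J_0}\|k_i\|_{L^6}\le\mu$ with $\mu\to0$ as $\Lambda\to\infty$: approximate by a finite net and note that $|\{|v_i|>\Lambda\}|\le\Lambda^{-6}\|v_i\|_6^6$. Since $|v_i|^4\le\Lambda^4+|k_i|^4$, Strichartz on $J\ni t_0$, $J\subset J_0$, gives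
$$\|w\|_{L^2L^6(J)}+\|w\|_{L^\infty L^2(J)}\le C\mu^4\|w\|_{L^2L^6(J)}+C\Lambda^4|J|\,\|w\|_{L^\infty L^2(J)},$$
where the left side is finite. Choosing first $\mu$ and then $|J|$ small, $w=0$ on $J$; iterate. For the intervals: a solution in $C(I;H^1)$ defined at $T_+$ could be restarted at $T_+$ by (L1) and (L5), and by uniqueness this would extend the (L1) solution past $T_+$. $\square$

The same proof, with the Strichartz estimates on $\mathbb H^3$, gives uniqueness in $C(I;H^1(\mathbb H^3))$ without radial symmetry. By rotation invariance the solution with radial data is then radial, so restricting to radial solutions of (2) loses nothing.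

**Lemma 5 (stability).** For each $L$ there are $\varepsilon_0(L),C(L)>0$, independent of $a\in\mathcal A$, such that the following holds. Let $0\in I$, $\tilde v\in C(I;\dot H^1)$, $\|\tilde v\|_{X(I)}\le L$, $i\partial_t\tilde v+\Delta\tilde v+aF(\tilde v)=e$ in Duhamel form, and $\|e\|_{N(I)}+\|e^{it\Delta}(v_0-\tilde v(0))\|_{X(I)}\le\varepsilon\le\varepsilon_0$ with $v_0\in\dot H^1$. Then the solution $v$ of (8) with $v(0)=v_0$ exists on $I$ and $\|v-\tilde v\|_{X(I)}\le C(L)\varepsilon$. If moreover $\|v_0-\tilde v(0)\|_{\dot H^1}\to0$ and $\|e\|_N\to0$, then $v-\tilde v\to0$ in $L^\infty_t\dot H^1$.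

**Proof.** We argue forward in time. Since $\|\cdot\|_X^{10}$ is additive in time, $I\cap[0,\infty)$ splits into $m(L)$ intervals $I_k=[t_k,t_{k+1})$ with $\|\tilde v\|_{X(I_k)}\le\eta$. Let $w=v-\tilde v$, which solves $i\partial_tw+\Delta w=-a(F(\tilde v+w)-F(\tilde v))-e$, and let $a_k=\|e^{i(t-t_k)\Delta}w(t_k)\|_{X(I\cap[t_k,\infty))}$, so $a_0\le\varepsilon$. By Strichartz and (10), $\theta(t)=\|w\|_{X([t_k,t])}$ satisfies
$$\theta\le a_k+C(\eta^4+\theta^4)\theta+C\varepsilon .$$
Take $\eta$ with $C\eta^4\le\frac14$. The function $\theta$ is continuous with $\theta(t_k)=0$, and as long as $\theta\le\eta$ it satisfies $\theta\le2(a_k+C\varepsilon)$. If $a_k$ and $\varepsilon$ are small this is less than $\eta$, so the bound persists as long as $v$ exists. Then $v$ has finite $X$ norm, and the argument of (L2) shows that $v$ exists on $I_k$ and beyond its right end. Finally, writing $e^{i(t-t_{k+1})\Delta}w(t_{k+1})$ by Duhamel from $t_k$, we get $a_{k+1}\le a_k+C(\eta^4+\|w\|_{X(I_k)}^4)\|w\|_{X(I_k)}+C\varepsilon\le C'(a_k+\varepsilon)$.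 Iterating $m(L)$ times gives the bound. The last claim is Strichartz once more. $\square$

**Lemma 6 ($L^2$ continuity).** Let $v$ solve (8) on a compact interval $J\ni0$ with $v(0)\in H^1$, and let $v_{0,n}\to v(0)$ in $H^1$. For large $n$ the solutions $v_n$ with data $v_{0,n}$ exist on $J$, and $v_n\to v$ in $C(J;H^1)$.

**Proof.** Lemma 5 with $\tilde v=v$, $e=0$ gives existence and convergence in $X(J)\cap C(J;\dot H^1)$. Split $J$ into finitely many $J_k$ with $\|v\|_{X(J_k)}\le\eta$; then $\|v_n\|_{X(J_k)}\le2\eta$ for large $n$. The difference $w_n=v_n-v$ is in $Y(J)$ by (L5). With $t_k$ the end of $J_k$ nearer to $0$, Strichartz and (10) give $\|w_n\|_{Y(J_k)}+\|w_n\|_{L^\infty L^2(J_k)}\le C\|w_n(t_k)\|_2+C\eta^4\|w_n\|_{Y(J_k)}$, which for small $\eta$ is at most $2C\|w_n(t_k)\|_2$. Iterate over $k$, starting from $\|w_n(0)\|_2\to0$. $\square$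

## 7. Conservation laws and the truncated virial identity

Fix a smooth nonincreasing cutoff $\chi$ with $\chi=1$ on $[0,1]$ and $\chi=0$ on $[3,\infty)$, and put $\varphi(r)=\int_0^r2s\chi(s)\,ds$, $\varphi_R(x)=R^2\varphi(|x|/R)$. Then $\varphi\ge0$, $\varphi(r)=r^2$ for $r\le1$, $\varphi$ is constant for $r\ge3$, $\varphi'\ge0$, and $\varphi''=2\chi+2r\chi'\le2$.

**Lemma 7.** Let $v$ be a radial solution of (6) in $C(I;\dot H^1)\cap X_{loc}(I)$. Then $E_g(v)$ is conserved, and if $v_0\in H^1$ also $M(v)$ is conserved. The function $\mathcal M_R(t)=2\,\mathrm{Im}\int\bar v\nabla v\cdot\nabla\varphi_R$ is $C^1$ and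
$$\mathcal M_R'=4\int\varphi_R''|\partial_rv|^2-\int\Delta^2\varphi_R|v|^2+\tfrac23\int g'\varphi_R'|v|^6-\tfrac43\int g\,\Delta\varphi_R|v|^6 .\tag{11}$$
If $v_0\in H^1$, then $\frac d{dt}\int\varphi_R|v|^2=\mathcal M_R$. The conservation of $E$ for (8) with $a=1$ is proved in the same way, with $g$ replaced by $1$.

**Step 1 ($H^2$ regularity).** We need solutions smooth enough to differentiate. Let $v_0\in C_c^\infty$. Then $D^2(gF(v))$ is a sum of terms of the types $g\,v^4D^2v$, $g\,v^3(Dv)^2$, $Dg\,v^4Dv$, $D^2g\,v^5$, up to conjugates, with $g,Dg,D^2g$ bounded. In the first, third and fourth types put four factors $v$ in $L^{10}_{t,x}$ and the remaining factor in $Y$. In the second type put three $v$ and one $Dv$ in $L^{10}_{t,x}$, using $\|Dv\|_{L^{10}_{t,x}}\le C\|D^2v\|_Y$, and the other $Dv$ in $Y$, where it has norm $\|v\|_X$. With the easier lower-order terms,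
$$\|gF(v)\|_{L^2W^{2,6/5}}\le C\|v\|_X^4\,\|v\|_{L^{10}W^{2,30/13}} .$$
The proof of (L5) now applies with $Y$ replaced by $L^{10}W^{2,30/13}$ and $L^2$ by $H^2$: the Picard iterates are bounded in $L^{10}W^{2,30/13}(J)$ on intervals $J$ with $\|v\|_{X(J)}\le\eta/2$, so $v$ is too, and Strichartz gives $v\in C(J;H^2)$. Finitely many such $J$ cover any compact subinterval.

**Step 2 (the identities for $v\in C(I;H^2)$).** Here we do the computation. We have $v\in C(I;L^\infty)$, and with $f=g|v|^4$, $v_t=i\Delta v+ifv\in C(I;L^2)$. The forms $\int\nabla v\cdot\nabla\bar w$ and $\int\bar v\nabla w\cdot\nabla\varphi_R$ on $H^2$ can be integrated by parts so that either chosen argument enters only through its $L^2$ norm. Applied to difference quotients this shows that $K(v)$ and $\mathcal M_R$ are $C^1$ and may be differentiated formally. The same is clear for $G(v)$, $M(v)$, $\int\varphi_R|v|^2$.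

For the energy, $\frac d{dt}E_g=\mathrm{Re}\int(-\Delta v-g|v|^4v)\bar v_t=\mathrm{Re}\int iv_t\bar v_t=0$. For the mass, $\frac d{dt}M=2\,\mathrm{Re}\int\bar v(i\Delta v+ifv)=0$. Next, $\frac d{dt}\int\varphi_R|v|^2=-2\,\mathrm{Im}\int\varphi_R\bar v\Delta v=\mathcal M_R$. Differentiating $\mathcal M_R$ and integrating by parts in the term with $\nabla v_t$,
$$\mathcal M_R'=-4\,\mathrm{Im}\int v_t\nabla\bar v\cdot\nabla\varphi_R-2\,\mathrm{Im}\int\bar vv_t\Delta\varphi_R .$$
The part $ifv$ of $v_t$ contributes $-2\int f\nabla|v|^2\cdot\nabla\varphi_R-2\int f|v|^2\Delta\varphi_R=2\int|v|^2\nabla f\cdot\nabla\varphi_R$. Since $|v|^2\nabla|v|^4=\frac23\nabla|v|^6$, this equals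
$$2\int\big[\nabla g\,|v|^6+\tfrac23g\nabla|v|^6\big]\cdot\nabla\varphi_R=\tfrac23\int g'\varphi_R'|v|^6-\tfrac43\int g\,\Delta\varphi_R|v|^6 .$$
The part $i\Delta v$ contributes $-4\,\mathrm{Re}\int\Delta v\,\nabla\bar v\cdot\nabla\varphi_R-2\,\mathrm{Re}\int\bar v\Delta v\,\Delta\varphi_R$. Integrating by parts, the first of these is $4\,\mathrm{Re}\int\partial_{jk}\varphi_R\,\partial_jv\,\partial_k\bar v-2\int|\nabla v|^2\Delta\varphi_R$ and the second is $2\int|\nabla v|^2\Delta\varphi_R-\int|v|^2\Delta^2\varphi_R$. The terms with $|\nabla v|^2\Delta\varphi_R$ cancel, and for radial $v$ we have $\partial_{jk}\varphi_R\,\partial_jv\,\partial_k\bar v=\varphi_R''|\partial_rv|^2$. This is (11).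

**Step 3 (general data).** It remains to remove the smoothness. Approximate $v_0$ in $\dot H^1$ (or $H^1$) by radial $C_c^\infty$ data. By Lemma 5 (or Lemma 6) the solutions converge in $C(J;\dot H^1)$ (or $C(J;H^1)$) on compact $J\subset I$. All functionals involved are continuous on $\dot H^1$ (or $H^1$), because $\nabla\varphi_R$ and $\Delta^2\varphi_R$ have compact support. So $\mathcal M_R$ and the right side of (11) converge uniformly on $J$, and the identities pass to the limit. $\square$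

For $|x|<R$ we have $\varphi_R''=2$, $\varphi_R'=2r$, $\Delta\varphi_R=6$, $\Delta^2\varphi_R=0$, and the integrand in (11) is
$$8|\nabla v|^2+\tfrac43rg'|v|^6-8g|v|^6=8|\nabla v|^2-8h|v|^6 .\tag{12}$$
Elsewhere $|\nabla\varphi_R|\le CR\,1_{|x|\le3R}$, $|D^2\varphi_R|\le C1_{|x|\le3R}$, $|g'\varphi_R'|\le Cr|g'|$, $|\Delta^2\varphi_R|\le CR^{-2}1_{R\le|x|\le3R}$.

## 8. Energy trapping below $W$

Since $\int W^6=K_W$ and $W$ is extremal, the sharp Sobolev inequality is $\int|f|^6\le K(f)^3/K_W^2$. Put $y=K(f)/K_W$ and $p(y)=\frac12(3y-y^3)$. As $g\le1$ and $E(W)=\frac13K_W$,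
$$E_g(f)\ge E(f)\ge K_W\big(\tfrac12y-\tfrac16y^3\big)=E(W)\,p(y).\tag{13}$$
The polynomial $p$ increases on $[0,1]$, $p(1)=1$, and $p(y)-y=\frac12(y-y^3)\ge0$ on $[0,1]$.

**Lemma 8.** (a) If $K(f)\le K_W$ then $\frac13K(f)\le E_g(f)\le\frac12K(f)$; likewise for $E$. (b) If $v$ solves (6), $E_g(v)\le(1-\delta)E(W)$ with $\delta\in(0,1]$, and $K(v(0))<K_W$, then for all $t\in I_{max}$: $K(v(t))\le(1-\delta)K_W$ and $K(v)-\int|v|^6\ge\delta K(v)$. (c) If $E_g(v)\le(1-\delta)E(W)$, $\delta\in(0,1]$, then $K(v(0))\ne K_W$; if $K(v(0))>K_W$, then for all $t\in I_{max}$: $K(v(t))>K_W$ and $K(v)-G(v)\le-2\delta K(v)$.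

**Proof.** (a) By (13), $E_g(f)\ge E(f)\ge E(W)y=\frac13K(f)$; the upper bound is trivial. For (b) and (c), $y(t)=1$ is impossible, since (13) would give $E_g\ge E(W)$. By continuity $y<1$, or $y>1$, persists. In (b), $y\le p(y)\le1-\delta$, and $K-\int|v|^6\ge K(1-y^2)\ge K(1-y)\ge\delta K$. In (c), from $6E_g=3K-G$,
$$K-G=6E_g-2K\le2K_W\big((1-\delta)-y\big)\le-2\delta K_Wy=-2\delta K,$$
because $(1-\delta)-y+\delta y=(1-\delta)(1-y)\le0$. $\square$

In (b) the trapped quantity is $K-\int|v|^6$, without the weight. This stronger form is what Section 12 needs.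

## 9. Perturbing the Kenig–Merle theorem, and where it stops

Write $D_\lambda f=\lambda^{-1/2}f(\cdot/\lambda)$; this preserves $K$ and the $L^6$ norm. The first thing to try is to treat (6) as a perturbation of the Euclidean equation. Let $f\in\dot H^1$ be radial with $E(f)<E(W)$, $K(f)<K_W$, and start (6) from $D_\lambda f$. The rescaled solution $\lambda^{1/2}v(\lambda^2t,\lambda x)$ solves (8) with $a=g(\lambda\,\cdot)$ and data $f$. Let $V$ be the Euclidean solution with data $f$; by Kenig–Merle and (L3), $\|V\|_{X(\mathbb R)}<\infty$. It solves the equation with coefficient $g(\lambda\,\cdot)$ up to the error $e=(g(\lambda\,\cdot)-1)F(V)$, and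
$$|\nabla e|\le|g(\lambda x)-1||\nabla F(V)|+|x|^{-1}\big(\rho|g'(\rho)|\big)_{\rho=\lambda|x|}|V|^5 .$$
As $\lambda\to0$ both coefficients tend to $0$ for each $x\ne0$, and $|V|^4(|\nabla V|+|V|/|x|)\in L^2L^{6/5}$, so $\|e\|_N\to0$ by dominated convergence. Lemma 5 then gives a global solution with finite $X$ norm for all $\lambda\le\lambda_0(f)$.

The method stops exactly at the smallness of $\|e\|_N$. The number $\lambda_0$ depends on $f$; for data living at scale one, $\|(g-1)F(V)\|_N$ is a fixed positive number and nothing makes it small. What the attempt does show is that tiny scales are Euclidean, where Kenig–Merle applies. At huge scales $g(\lambda x)\to0$, so they are free. The remaining danger is a solution living at scale one. The rest of the proof makes this trichotomy precise: we decompose a bad sequence into pieces of well-defined scale, show that a bad sequence must be a single piece at scale one, and rule that piece out by the virial identity.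

## 10. Profiles in a radial sequence bounded in $\dot H^1$

**Lemma 9 (improved radial Strichartz).** Let $q>3$ and let $f\in L^2(\mathbb R^3)$ be radial with $\mathrm{supp}\,\hat f\subset\{\frac N2\le|\xi|\le2N\}$. Then $\|e^{it\Delta}f\|_{L^q_{t,x}}\le C_qN^{\frac32-\frac5q}\|f\|_2$.

**Proof.** By scaling take $N=1$. In polar coordinates $e^{it\Delta}f(x)=\frac1rY(t,r)$ with $Y(t,r)=c\int\sin(r\rho)e^{-it\rho^2}\alpha(\rho)\,d\rho$, where $\alpha(\rho)=\rho\hat f(\rho)$ is supported in $[\frac12,2]$ and $\|\alpha\|_{L^2}\sim\|f\|_2$. For fixed $r$ and $m=0,1$, the substitution $\tau=\rho^2$ and Plancherel in $t$ give $\|\partial_r^mY(\cdot,r)\|_{L^2_t}\le C\|f\|_2$; trivially $|\partial_r^mY|\le C\|\alpha\|_{L^1}\le C\|f\|_2$. Hence $\sup_r\|\partial_r^mY(\cdot,r)\|_{L^q_t}\le C\|f\|_2$. For $r\ge1$ we integrate $\|Y/r\|_{L^q_t}^qr^2\le C\|f\|_2^q\,r^{2-q}$, which converges as $q>3$. For $r\le1$, $Y(t,0)=0$ gives $\frac{Y(t,r)}r=\int_0^1\partial_rY(t,\theta r)\,d\theta$, so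 $\|Y(\cdot,r)/r\|_{L^q_t}\le C\|f\|_2$ by Minkowski, and $\int_0^1r^2dr<\infty$. $\square$

Let $P_N$, $N\in2^{\mathbb Z}$, be Littlewood–Paley projections with smooth radial symbols $\psi(\xi/N)$, $\psi$ supported in $\frac12\le|\xi|\le2$, $\sum_N\psi(\xi/N)=1$ for $\xi\ne0$. Let $\tilde P_N$ have symbol $\tilde\psi(\xi/N)$ with $\tilde\psi(\xi)=|\xi|\psi(\xi)$.

**Definition (concentration size).** $\kappa(f)=\sup_{N,t}N^{-1/2}\|\tilde P_Ne^{it\Delta}f\|_{L^\infty_x}$. By Bernstein, $\kappa(f)\le C\|\nabla f\|_2$. It is invariant under $D_\lambda$ for dyadic $\lambda$ and under $e^{is\Delta}$, so for example $\kappa(D_{2^{-n}}\phi)=\kappa(\phi)$ does not tend to $0$: a sequence concentrating at a point is seen by $\kappa$.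

**Lemma 10.** For radial $f\in\dot H^1$ and $q_0=\frac{16}5$, $\|\nabla e^{it\Delta}f\|_{L^{10/3}_{t,x}}^{10/3}\le C\|\nabla f\|_2^{q_0}\,\kappa(f)^{10/3-q_0}$. Hence $\|e^{it\Delta}f\|_{X(\mathbb R)}\to0$ along radial sequences bounded in $\dot H^1$ with $\kappa\to0$.

**Proof.** Let $b=|\nabla|f$, $U_N=e^{it\Delta}P_Nb=N\tilde P_Ne^{it\Delta}f$, $A_N=\|P_Nb\|_2$. Then $\|U_N\|_{L^\infty_{t,x}}\le N^{3/2}\kappa$. Interpolating with Lemma 9 at $q_0>3$, for $q\ge q_0$,
$$\|U_N\|_{L^q}\le CN^{\frac32-\frac5q}A_N^{q_0/q}\kappa^{1-q_0/q}.$$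
By Riesz transforms, the square function theorem, the inequality $(\sum a_N)^{5/6}\le\sum a_N^{5/6}$ (squared) and Hölder,
$$\|\nabla e^{it\Delta}f\|_{10/3}^{10/3}\le C\iint\Big(\sum_N|U_N|^2\Big)^{5/3}\le C\sum_{N\le M}\iint|U_N|^{5/3}|U_M|^{5/3}\le C\sum_{N\le M}\|U_M\|_{L^{q_1}}^{5/3}\|U_N\|_{L^{q_2}}^{5/3},$$
where $q_1\in(q_0,\frac{10}3)$ and $\frac1{q_1}+\frac1{q_2}=\frac35$, so $q_2\in(\frac{10}3,\frac{80}{23})$. Put $\beta=\frac5{q_1}-\frac32=\frac32-\frac5{q_2}>0$. Inserting the previous bound, the $\kappa$ exponent is $\frac53(2-\frac35q_0)=\frac{10}3-q_0>0$, and the right side is at most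
$$C\kappa^{\frac{10}3-q_0}\sum_{N\le M}\Big(\frac NM\Big)^{\frac53\beta}A_M^{\frac{16}{3q_1}}A_N^{\frac{16}{3q_2}} .$$
Both exponents of $A$ exceed $1$ and they sum to $q_0$. Using $A_N\le C\|b\|_2$ to reduce both exponents to $1$, and Schur's test with $\sum A_N^2\le C\|b\|_2^2$, the sum is at most $C\|b\|_2^{q_0}$. The last claim follows from $\|e^{it\Delta}f\|_X\le\|\nabla e^{it\Delta}f\|_{L^{10/3}_{t,x}}^{1/3}\|\nabla f\|_2^{2/3}$, which is interpolation with $L^\infty L^2$ (check: $\frac1{10}=\frac13\cdot\frac3{10}$, $\frac{13}{30}=\frac13\cdot\frac3{10}+\frac23\cdot\frac12$). $\square$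

Put $\Gamma(\lambda,s)=D_\lambda e^{is\Delta}$, a unitary map of $\dot H^1$. Since $e^{it\Delta}D_\lambda=D_\lambda e^{it\lambda^{-2}\Delta}$,
$$\Gamma(\lambda',s')^{-1}\Gamma(\lambda,s)=\Gamma(\mu,\sigma),\qquad\mu=\frac\lambda{\lambda'},\quad\sigma=s-s'\Big(\frac{\lambda'}\lambda\Big)^2.\tag{14}$$

**Definition (orthogonality).** Sequences $(\lambda_n,s_n)$ and $(\lambda_n',s_n')$ are orthogonal if $|\log\mu_n|+|\sigma_n|\to\infty$ in (14). For example $(1,0)$ and $(\frac1n,0)$ are orthogonal, and so are $(1,0)$ and $(1,n)$; but $(\frac1n,0)$ and $(\frac1n,1)$ are not.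

If $|\log\mu_n|+|\sigma_n|\to\infty$, then $\Gamma(\mu_n,\sigma_n)\to0$ weakly. By passing to subsequences it is enough to treat two cases. If $\mu_n\to0$ or $\infty$, test on functions whose Fourier supports are compact in $\mathbb R^3\setminus0$: the supports become disjoint. If $\mu_n$ stays in a compact subset of $(0,\infty)$ and $|\sigma_n|\to\infty$, use strong convergence of $D_{\mu_n}^{-1}$ along a subsequence and Riemann–Lebesgue. If both $|\log\mu_n|$ and $|\sigma_n|$ stay bounded along a subsequence, then along a further one $\Gamma(\mu_n,\sigma_n)$ and its adjoint converge strongly to a unitary and its adjoint. So orthogonality is equivalent to $\Gamma(\lambda_n',s_n')^{-1}\Gamma(\lambda_n,s_n)\to0$ weakly. In particular it is symmetric, and it is unchanged if $\Gamma(\lambda_n,s_n)$ is replaced by $\Gamma(\tilde\lambda_n,\tilde s_n)$ with $\Gamma(\lambda_n,s_n)=\Gamma(\tilde\lambda_n,\tilde s_n)U_n$, where $U_n,U_n^*$ converge strongly to a unitary and its adjoint.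

**Proposition 11 (profile decomposition).** Let $(f_n)$ be radial and bounded in $\dot H^1$. After passing to a subsequence there are $J^*\in\{0,1,\dots,\infty\}$, radial $\phi^j\ne0$ in $\dot H^1$, and pairwise orthogonal $(\lambda_n^j,s_n^j)$, $1\le j\le J^*$ ($j$ finite), each with $\lambda_n^j\equiv1$ or $\lambda_n^j\to0$ or $\lambda_n^j\to\infty$, and $s_n^j\equiv0$ or $s_n^j\to\pm\infty$, such that with $\Gamma_n^j=\Gamma(\lambda_n^j,s_n^j)$ and
$$f_n=\sum_{j\le J}\Gamma_n^j\phi^j+w_n^J\qquad\text{for each finite }J\le J^*\tag{15}$$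
we have:

1. $(\Gamma_n^j)^{-1}w_n^J\rightharpoonup0$ for $j\le J$, and $K(f_n)=\sum_{j\le J}K(\phi^j)+K(w_n^J)+o_n(1)$;
2. $\lim_{J\to J^*}\limsup_n\|e^{it\Delta}w_n^J\|_{X(\mathbb R)}=0$ (the value at $J=J^*$ if $J^*<\infty$);
3. $E_g(f_n)=\sum_{j\le J}E_g(\Gamma_n^j\phi^j)+E_g(w_n^J)+o_n(1)$.

For instance $f_n=\phi+D_{1/n}\phi$ has the two profiles $\phi,\phi$ with parameters $(1,0)$, $(\frac1n,0)$, and $w_n^2=0$.

**Step 1 ($\kappa$ detects weak limits).** We must turn smallness of weak limits into smallness of $\kappa$. For a bounded radial sequence $w=(w_n)$ let $\nu(w)$ be the supremum of $\|\nabla\phi\|_2$ over all subsequential weak limits $\phi$ of $\Gamma(\lambda_n,s_n)^{-1}w_n$, over all $(\lambda_n,s_n)$. We claim $\limsup\kappa(w_n)\le C\nu(w)$. Let $\kappa_0=\limsup\kappa(w_n)>0$. Along a subsequence pick $N_n,t_n,y_n$ such that with $\lambda_n=1/N_n$, $s_n=-t_n/\lambda_n^2$ and $\Phi_n=\Gamma(\lambda_n,s_n)^{-1}w_n=D_{\lambda_n}^{-1}e^{it_n\Delta}w_n$ we have $|\tilde P_1\Phi_n(y_n)|\to\kappa_0$;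 this is just the rescaled form of $\kappa$. By Strauss' lemma and frequency localization, $|\tilde P_1\Phi_n(y)|\le C|y|^{-1}\|\nabla\Phi_n\|_2$, so $y_n$ is bounded: this is why no translations are needed. Pass to $y_n\to y$, $\Phi_n\rightharpoonup\phi$. The kernel of $\tilde P_1$ is Schwartz with frequencies away from $0$, and its translates depend continuously on $y$ in $\dot H^{-1}$. So $\kappa_0=|\tilde P_1\phi(y)|\le C\|\nabla\phi\|_2\le C\nu(w)$.

**Step 2 (extraction).** We peel off the profiles one at a time. Start with $w_n^0=f_n$. Given $w^J$ with $\nu(w^J)>0$, choose $\phi^{J+1}$, a weak limit of $(\Gamma_n^{J+1})^{-1}w_n^J$ along a subsequence, with $\|\nabla\phi^{J+1}\|\ge\frac12\nu(w^J)$, and set $w_n^{J+1}=w_n^J-\Gamma_n^{J+1}\phi^{J+1}$. Then $(\Gamma_n^{J+1})^{-1}w_n^{J+1}\rightharpoonup0$, and since $\Gamma_n^{J+1}$ is unitary, $K(w_n^J)=K(\phi^{J+1})+K(w_n^{J+1})+o(1)$. Stop if $\nu(w^J)=0$. The expansion gives $\sum K(\phi^j)\le\limsup K(f_n)$, so if the procedure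 does not stop, $\nu(w^J)\le2\|\nabla\phi^{J+1}\|\to0$. With Step 1 and the quantitative form of Lemma 10 this gives property 2, after taking a diagonal subsequence (passing to subsequences does not increase $\limsup_n\kappa(w_n^J)$).

**Step 3 (orthogonality).** By induction we show that the parameters are pairwise orthogonal and that $(\Gamma_n^j)^{-1}w_n^J\rightharpoonup0$ for all $j\le J$. Suppose this holds for $J$, and suppose $(\lambda_n^{J+1},s_n^{J+1})$ is not orthogonal to index $k\le J$. Then along a subsequence $(\Gamma_n^{J+1})^{-1}\Gamma_n^k$ and its adjoint converge strongly, so $(\Gamma_n^{J+1})^{-1}w_n^J=[(\Gamma_n^{J+1})^{-1}\Gamma_n^k](\Gamma_n^k)^{-1}w_n^J\rightharpoonup0$, contradicting $\phi^{J+1}\ne0$. So orthogonality holds, and then for $j\le J$ also $(\Gamma_n^j)^{-1}w_n^{J+1}=(\Gamma_n^j)^{-1}w_n^J-(\Gamma_n^j)^{-1}\Gamma_n^{J+1}\phi^{J+1}\rightharpoonup0$.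

**Step 4 (normalization).** We arrange the listed alternatives. Pass to a subsequence along which all $\lambda_n^j$, $s_n^j$ converge in $[0,\infty]$, $[-\infty,\infty]$. If $\lambda_n\to\lambda_\infty\in(0,\infty)$, write $\Gamma(\lambda_n,s_n)=\Gamma(1,s_n\lambda_n^2)D_{\lambda_n}$ with $D_{\lambda_n}\to D_{\lambda_\infty}$ strongly. If $s_n\to s_\infty\in\mathbb R$, write $\Gamma(\lambda_n,s_n)=\Gamma(\lambda_n,0)e^{is_n\Delta}$. In both cases replace $\phi$ by its limiting image. For each fixed $J$ the errors are $o_n(1)$ in $\dot H^1$ and are put into $w_n^J$; orthogonality and properties 1, 2 are preserved.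

**Step 5 (energy).** It remains to split the sixth-power term. By property 1 it suffices to show $G(w_n^{J-1})=G(\Gamma_n^J\phi^J)+G(w_n^J)+o(1)$. If $s_n^J\to\pm\infty$, then $\|\Gamma_n^J\phi^J\|_{L^6}=\|e^{is_n^J\Delta}\phi^J\|_{L^6}\to0$ by Section 5, and the claim follows from Hölder. If $s_n^J\equiv0$, then $b_n=D_{\lambda_n^J}^{-1}w_n^J\rightharpoonup0$ in $\dot H^1$, so $b_n\to0$ a.e. along subsequences by Rellich. Being bounded, $|b_n|\rightharpoonup0$ in $L^6$ and $|b_n|^5\rightharpoonup0$ in $L^{6/5}$. After rescaling the weight becomes $g(\lambda_n^J\cdot)\in[0,1]$, and with $\big||a+b|^6-|a|^6-|b|^6\big|\le C(|a|^5|b|+|a||b|^5)$ the error is at most $C\int(|\phi^J|^5|b_n|+|\phi^J||b_n|^5)\to0$. $\square$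

## 11. A minimal solution with infinite $X$ norm

For $0<\mathcal E<E(W)$ let $L(\mathcal E)$ be the supremum of $\|v\|_{X(I_{max})}$ over radial $\dot H^1$ solutions of (6) with $E_g(v)\le\mathcal E$ and $K(v(0))<K_W$. It is nondecreasing. By Lemma 8(a) such $v$ have $K(v(0))\le3\mathcal E$, so $L(\mathcal E)<\infty$ for small $\mathcal E$ by (L1). Let
$$E_c=\sup\{\mathcal E<E(W):L(\mathcal E)<\infty\}>0 .$$
From here to the contradiction in Section 12 we suppose $E_c<E(W)$.

**Proposition 12.** Let $v_n$ be radial solutions of (6) on maximal intervals $I_n$ with $K(v_n(0))<K_W$, $E_g(v_n)\to E_c$, and $\|v_n\|_{X(I_n\cap[0,\infty))}\to\infty$, $\|v_n\|_{X(I_n\cap(-\infty,0])}\to\infty$ (the value $\infty$ is allowed). Then $v_n(0)$ has a subsequence converging in $\dot H^1$.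

**Step 1 (energies of the profiles).** We apply Proposition 11 to $f_n=v_n(0)$ and see how the energy is shared. By Lemma 8(b) there is $\delta>0$ with $K(f_n)\le(1-\delta)K_W$ for large $n$. So $\sum_jK(\phi^j)\le(1-\delta)K_W$, and $K(w_n^J)<K_W$ for each $J$ and large $n$. Since $G(D_\lambda\phi)=\int g(\lambda x)|\phi|^6$ and $\|e^{is\Delta}\phi\|_{L^6}\to0$, the limits $\epsilon_j=\lim_nE_g(\Gamma_n^j\phi^j)$ exist:
$$\epsilon_j=\begin{cases}\frac12K(\phi^j)&\text{if }s_n^j\to\pm\infty\text{ or }\lambda_n^j\to\infty,\\E_g(\phi^j)&\text{if }\lambda_n^j\equiv1,\ s_n^j\equiv0,\\E(\phi^j)&\text{if }\lambda_n^j\to0,\ s_n^j\equiv0.\end{cases}$$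
By Lemma 8(a), $\epsilon_j\ge\frac13K(\phi^j)>0$ and $E_g(w_n^J)\ge\frac13K(w_n^J)$, so property 3 gives
$$\sum_{j\le J}\epsilon_j+\tfrac13\limsup_nK(w_n^J)\le E_c .\tag{16}$$

**Step 2 (nonlinear profiles).** To each linear profile we attach a nonlinear solution of the equation it sees in the limit. Let $a^j=g,1,0$ according as $\lambda_n^j\equiv1$, $\lambda_n^j\to0$, $\lambda_n^j\to\infty$. Let $V^j$ be the solution of (8) with $a=a^j$ and $V^j(0)=\phi^j$ if $s_n^j\equiv0$; if $s_n^j\to\pm\infty$, let $V^j$ be the solution from (L4) with $\|V^j(s)-e^{is\Delta}\phi^j\|_{\dot H^1}\to0$ as $s\to\pm\infty$. Put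
$$v_n^j(t,x)=(\lambda_n^j)^{-1/2}\,V^j\big(t/(\lambda_n^j)^2+s_n^j,\,x/\lambda_n^j\big).$$
Then $\|v_n^j(0)-\Gamma_n^j\phi^j\|_{\dot H^1}\to0$. Where $\lambda_n^j\not\equiv1$ the coefficient $a^j$ is constant, so in all cases $i\partial_tv_n^j+\Delta v_n^j=-a^jF(v_n^j)$.

**Step 3 (Claim 1).** Here the trichotomy of scales is used. Claim: if $\lambda_n^j\to0$ or $\lambda_n^j\to\infty$, or if $\lambda_n^j\equiv1$ and $\epsilon_j<E_c$, then $V^j$ is global and $\|V^j\|_{X(\mathbb R)}<\infty$. If $\lambda_n^j\to\infty$, then $V^j$ is a free solution and Strichartz applies. If $\lambda_n^j\to0$, then $V^j$ solves the Euclidean equation and $E(V^j)=\epsilon_j\le E_c<E(W)$. Here, if $s_n^j\to\pm\infty$, the conserved energy is $\lim_sE(e^{is\Delta}\phi^j)=\frac12K(\phi^j)$. At some time $K(V^j)<K_W$, because $K(\phi^j)<K_W$ and $K(V^j(s))\to K(\phi^j)$ when $s_n^j\to\pm\infty$. Kenig–Merle and (L3) give the claim. If $\lambda_n^j\equiv1$, in the same way $E_g(V^j)=\epsilon_j<E_c$ and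 $K(V^j)<K_W$ at some time, so $\|V^j\|_X\le L(\epsilon_j)<\infty$, and (L2) makes $V^j$ global.

**Step 4 (Claim 2: a bound uniform in $J$).** Claim 2 states: if all $V^j$ are global with finite $X(\mathbb R)$ norm, then $\limsup_n\|v_n\|_{X(I_n)}<\infty$, a contradiction. We build an approximate solution. Let $z_n^J=\sum_{j\le J}v_n^j$ and $\tilde v_n^J=z_n^J+e^{it\Delta}w_n^J$; then $\|v_n(0)-\tilde v_n^J(0)\|_{\dot H^1}\to0$ as $n\to\infty$. Since $i\partial_tz_n^J+\Delta z_n^J=-\sum_{j\le J}a^jF(v_n^j)$, since $K(z_n^J(0))\to\sum_{j\le J}K(\phi^j)$ by orthogonality, and since $X$ is scale invariant, Strichartz and (9) give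
$$\limsup_n\|z_n^J\|_X\le C\Big(\sum_jK(\phi^j)\Big)^{1/2}+C\sum_j\|V^j\|_X^5<\infty .$$
The sum converges because $\|V^j\|_X\le CK(\phi^j)^{1/2}$ for all but finitely many $j$, by (L1) and (L4). As $\|e^{it\Delta}w_n^J\|_X\le CK(w_n^J)^{1/2}$ is bounded too, there is $B$ independent of $J$ with $\limsup_n\|z_n^J\|_X<B$, $\limsup_n\|e^{it\Delta}w_n^J\|_X<B$ and $\limsup_n\|\tilde v_n^J\|_X<B$.

**Step 5 (Claim 2: the error).** We check that $\tilde v_n^J$ almost solves (6). The error $e_n^J=i\partial_t\tilde v_n^J+\Delta\tilde v_n^J+gF(\tilde v_n^J)$ is the sum of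
$$\sum_{j\le J}(g-a^j)F(v_n^j),\qquad g\Big[F(z_n^J)-\sum_{j\le J}F(v_n^j)\Big],\qquad g\big[F(\tilde v_n^J)-F(z_n^J)\big].$$

For the first term, summands with $\lambda_n^j\equiv1$ vanish. The $N$ norm is scale invariant, so the others are bounded by
$$\Big\||g(\lambda_n^jx)-a^j||\nabla F(V^j)|+|x|^{-1}\big(|\rho g'(\rho)|\big)_{\rho=\lambda_n^j|x|}|V^j|^5\Big\|_{L^2L^{6/5}}\to0,$$
by dominated convergence as in Section 9; for $\lambda_n^j\to\infty$ we use $g(\rho)\to0$ and $\rho g'(\rho)\to0$ as $\rho\to\infty$.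

The second term is a finite sum of terms $gf_1f_2f_3f_4f_5$, where $f_i$ is $v_n^{j_i}$ or its conjugate and the $j_i$ are not all equal. The gradient of such a term is bounded by $C_0|x|^{-1}|f_1\cdots f_5|+\sum_i|\nabla f_i|\prod_{l\ne i}|f_l|$. In the first product choose $i,k$ with $j_i\ne j_k$; in each of the others, given $i$, choose $k$ with $j_k\ne j_i$. Place the pair $(i,k)$ in $L^5_tL^{15/8}_x$ and the other three factors in $L^{10}_{t,x}$, where they are bounded ($\frac8{15}+\frac3{10}=\frac56$, $\frac15+\frac3{10}=\frac12$). So it suffices that for $j\ne k$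
$$\big\||\nabla v_n^j|\,v_n^k\big\|_{L^5L^{15/8}}+\big\||x|^{-1}v_n^jv_n^k\big\|_{L^5L^{15/8}}\to0 .\tag{17}$$
Let $A\in\{|\nabla V^j|,|V^j|/|x|\}\subset L^{10}L^{30/13}$, $B_0=V^k\in L^{10}_{t,x}$, and
$$A_n=(\lambda_n^j)^{-3/2}A\big(t/(\lambda_n^j)^2+s_n^j,x/\lambda_n^j\big),\qquad B_n=(\lambda_n^k)^{-1/2}B_0\big(t/(\lambda_n^k)^2+s_n^k,x/\lambda_n^k\big).$$
The norms of $A_n$ in $L^{10}L^{30/13}$ and of $B_n$ in $L^{10}_{t,x}$ do not depend on $n$, and $\frac{13}{30}+\frac1{10}=\frac8{15}$. So by Hölder and density we may assume that $A,B_0$ are bounded with compact support in $(t,x)$. Then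
$$\|A_n\|_{L^\infty}\le C(\lambda_n^j)^{-3/2},\quad\|A_n\|_{L^5L^{15/8}}\le C(\lambda_n^j)^{1/2},\quad\|B_n\|_{L^\infty}\le C(\lambda_n^k)^{-1/2},\quad\|B_n\|_{L^5L^{15/8}}\le C(\lambda_n^k)^{3/2},$$
so $\|A_nB_n\|_{L^5L^{15/8}}\le C\min\{(\lambda_n^j/\lambda_n^k)^{1/2},(\lambda_n^k/\lambda_n^j)^{3/2}\}$. This tends to $0$ along any subsequence on which $\lambda_n^j/\lambda_n^k\to0$ or $\infty$. If the ratio stays in a compact subset of $(0,\infty)$ along a subsequence, orthogonality gives $|s_n^j-s_n^k(\lambda_n^k/\lambda_n^j)^2|\to\infty$. The time supports lie in $(\lambda_n^j)^2(-s_n^j+[-C,C])$ and $(\lambda_n^k)^2(-s_n^k+[-C,C])$. After division by $(\lambda_n^j)^2$ these have bounded lengths and centers moving apart, so they are eventually disjoint and $A_nB_n=0$. This proves (17).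

The third term is at most $CB^4\|e^{it\Delta}w_n^J\|_X$ by (10), and the $\limsup_n$ of this tends to $0$ as $J\to J^*$ by property 2.

Choose $J$ and then $n$ large, so that $\|e_n^J\|_N+\|e^{it\Delta}(v_n(0)-\tilde v_n^J(0))\|_X$ is as small as Lemma 5 requires for the bound $B$. Then $v_n$ is global and $\|v_n\|_{X(\mathbb R)}\le B+1$. This proves Claim 2.

**Step 6 (only one profile, at scale one and time zero).** Now we collect. By (16), $\epsilon_j\le E_c$ for all $j$. If $\epsilon_j<E_c$ for all $j$, or if there are no profiles, Claims 1 and 2 give a contradiction. So $\epsilon_j=E_c$ for some $j$. Since all $\epsilon$'s are positive, (16) says it is the only profile and $K(w_n^1)\to0$, i.e. $v_n(0)=\Gamma_n\phi+o(1)$ in $\dot H^1$. If $\lambda_n\to0$ or $\infty$, Claims 1 and 2 again give a contradiction. If $\lambda_n\equiv1$ and $s_n\to+\infty$, then $\|e^{it\Delta}v_n(0)\|_{X([0,\infty))}\le\|e^{it\Delta}\phi\|_{X([s_n,\infty))}+o(1)\to0$, so $\|v_n\|_{X([0,\infty))}\to0$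 by (L1), a contradiction; $s_n\to-\infty$ is symmetric. Thus $\lambda_n\equiv1$, $s_n\equiv0$, and $v_n(0)\to\phi$. $\square$

**Proposition 13 (critical element).** If $E_c<E(W)$, there is a global radial solution $v_c$ of (6) with $E_g(v_c)=E_c$, $K(v_c(0))<K_W$, infinite $X$ norm on both half-lines, and $\{v_c(t):t\in\mathbb R\}$ precompact in $\dot H^1$.

**Step 1 (a bad sequence).** We produce input for Proposition 12. Since $L(\mathcal E)=\infty$ for $E_c<\mathcal E<E(W)$, there are solutions $v_n$ with $K(v_n(0))<K_W$, $E_g(v_n)\le E_c+\frac1n$ and $\|v_n\|_{X(I_n)}\ge n$ for large $n$. As $L(\mathcal E)<\infty$ for $\mathcal E<E_c$, necessarily $E_g(v_n)\to E_c$. We translate time so that both half-line norms tend to infinity. Let $\alpha(t)$ and $\beta(t)$ be $\|v_n\|_X^{10}$ on $I_n\cap(-\infty,t]$ and on $I_n\cap[t,\infty)$. If both are finite, choose $t$ with $\alpha(t)=\beta(t)\ge n^{10}/2$. If $\alpha\equiv\infty$, then $\beta(t)\to\infty$ as $t\downarrow T_-$ or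 $\beta\equiv\infty$, so choose $t$ with $\beta(t)\ge n^{10}$; the case $\beta\equiv\infty$ is symmetric. The condition $K<K_W$ persists by Lemma 8(b).

**Step 2 (the limit solution).** By Proposition 12, $v_n(0)\to\phi$ along a subsequence. Let $v_c$ have data $\phi$. Then $E_g(v_c)=E_c$, and $K(\phi)<K_W$ by the bound $K(v_n(0))\le(1-\delta)K_W$. If $\|v_c\|_X$ were finite on the forward half of its maximal interval, then $v_c$ would exist on $[0,\infty)$ by (L2), and Lemma 5 with $\tilde v=v_c$, $e=0$ would bound $\|v_n\|_{X([0,\infty))}$, a contradiction. The same holds backward.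

**Step 3 (compactness and globality).** For arbitrary $\tau_n\in I_{max}$, Proposition 12 applies to $v_c(\cdot+\tau_n)$, so $v_c(\tau_n)$ has a convergent subsequence. Hence $\{v_c(t)\}$ is precompact. If $T_+<\infty$, take $\tau_n\uparrow T_+$ with $v_c(\tau_n)\to\psi$. The solution with data $\psi$ exists on some $[-a,a]$ with finite $X$ norm, so by Lemma 5 $v_c$ exists on $[\tau_n-a,\tau_n+a]$ for large $n$, a contradiction. The same works backward. $\square$

## 12. The inequality $h\le1$ excludes the critical element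

To exclude $v_c$ we want $\mathcal M_R'$ bounded below by a positive constant while $\mathcal M_R$ stays bounded. By (12), the main part of $\mathcal M_R'$ is $8\big(K(v)-\int h|v|^6\big)$. The quantity that the energy $E_g$ suggests is $K-G=K-\int g|v|^6$, and it is indeed at least $\delta K$. But $h\ge g$, with strict inequality for $r>0$, so a lower bound on $K-G$ says nothing about $K-\int h|v|^6$: the inequality goes the wrong way, and the loss is $\frac16\int r|g'||v|^6$. The way out is to give up the weight entirely: $h\le1$ by Lemma 3, and Lemma 8(b) controls the unweighted $K-\int|v|^6$, since it only used $E_g\ge E$ and the Euclidean Sobolev inequality.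

**Proposition 14.** $E_c=E(W)$. Consequently every radial $v_0\in\dot H^1(\mathbb R^3)$ with $E_g(v_0)<E(W)$ and $K(v_0)<K_W$ gives a global solution of (6) with $\|v\|_{X(\mathbb R)}\le L(E_g(v_0))<\infty$, where $L(0)=0$.

**Proof.** Suppose $E_c<E(W)$, and let $v_c$ be as in Proposition 13, $\delta=1-E_c/E(W)>0$. By Lemma 8, $K(v_c)-\int|v_c|^6\ge\delta K(v_c)\ge2\delta E_c$ for all $t$. The maps $f\mapsto\nabla f$, $f/|x|$, $f$ are continuous from $\dot H^1$ to $L^2,L^2,L^6$ by Hardy and Sobolev. So by precompactness, for $\varepsilon>0$ there is $R$ with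
$$\int_{|x|\ge R}\big(|\nabla v_c|^2+|x|^{-2}|v_c|^2+|v_c|^6\big)\le\varepsilon\qquad\text{for all }t .$$
In (11) the region $|x|\ge R$ contributes at most $C\varepsilon$ by the bounds after (12), since $R^{-2}1_{R\le|x|\le3R}\le9|x|^{-2}$. Hence, using $h\le1$,
$$\mathcal M_R'\ge8\int_{|x|\le R}|\nabla v_c|^2-8\int_{|x|\le R}h|v_c|^6-C\varepsilon\ge8\Big(K(v_c)-\int|v_c|^6\Big)-C'\varepsilon\ge16\delta E_c-C'\varepsilon\ge8\delta E_c$$
for $\varepsilon$ small. On the other hand, by Hardy, $|\mathcal M_R|\le CR\int_{|x|\le3R}|v_c||\nabla v_c|\le CR^2K(v_c)\le CR^2K_W$ for all $t$. Letting $t\to\infty$ gives a contradiction. So $E_c=E(W)$, and $L(\mathcal E)<\infty$ for every $\mathcal E<E(W)$; (L2) gives global existence. By Lemma 8(a), $E_g(v_0)\ge\frac13K(v_0)\ge0$, and if $E_g(v_0)=0$ then $v=0$. $\square$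

## 13. Back to $\mathbb H^3$: Theorem A and the conjecture

**Proof of Theorem A.** By (5), $v_0=Tu_0\in H^1$ satisfies the hypotheses of Proposition 14. By (L5), $v\in C(\mathbb R;H^1)$, and there are $v_\pm\in H^1_{rad}$ with $\|v(t)-e^{it\Delta}v_\pm\|_{H^1(\mathbb R^3)}\to0$ as $t\to\pm\infty$. Put $u_{0,\pm}=T^{-1}v_\pm$. By Lemma 2, $u(t)=e^{-it}T^{-1}v(t)$ solves (2) and $\|u(t)-e^{it\Delta_{\mathbb H^3}}u_{0,\pm}\|_{H^1(\mathbb H^3)}\to0$; by Lemma 4 it is the solution. Finally
$$\int_{\mathbb H^3}|u|^{10}=4\pi\int_0^\infty\Big(\frac r{\sinh r}\Big)^{10}|v|^{10}\sinh^2r\,dr=\int_{\mathbb R^3}g^2|v|^{10}\le\int_{\mathbb R^3}|v|^{10},$$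
so $\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}\le C\|v\|_{X(\mathbb R)}\le CL(E^*(u_0))$. $\square$

With the Corollary of Section 2, the conjecture is proved.

## 14. Finite-time blow-up when $K^*(u_0)>\|\nabla W\|^2$

**Proof of Theorem B.** By (5), $K^*(u_0)\ne K_W$ is Lemma 8(c), and the case $<$ is Theorem A. Let $K(v_0)>K_W$ and $E_g(v_0)\le(1-\delta)E(W)$ with $\delta\in(0,1]$ (take $\delta=1$ if $E_g(v_0)\le0$). By Lemma 8(c), $K(v(t))>K_W$ and $K-G\le-2\delta K$ on $I_{max}$.

**Step 1 (the second derivative).** We bound $z_R=\int\varphi_R|v|^2\ge0$, which is $C^2$ with $z_R''=\mathcal M_R'$ by Lemma 7. Write $M=M(v_0)$, which is conserved. This time the inequality $h\ge g$ points the right way. Using $\varphi_R''\le2$, $|\Delta^2\varphi_R|\le CR^{-2}$ and (12),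
$$z_R''\le8K-8\int_{|x|\le R}g|v|^6+CR^{-2}M+C\int_{|x|>R}(g+r|g'|)|v|^6\le8(K-G)+CR^{-2}M+C\int_{|x|>R}|v|^6 .$$

**Step 2 (the exterior term).** Radial symmetry makes the last integral small. By Strauss' lemma $|v(x)|^4\le CR^{-4}MK$ for $|x|>R$, so $\int_{|x|>R}|v|^6\le CR^{-4}M^2K$. Hence
$$z_R''\le-16\delta K+CR^{-2}M+CR^{-4}M^2K .$$
Choose $R$, depending on $M$ and $\delta$, so large that $CR^{-4}M^2\le4\delta$ and $CR^{-2}M\le4\delta K_W<4\delta K$. Then $z_R''\le-8\delta K\le-8\delta K_W$ on all of $I_{max}$.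

**Step 3 (conclusion).** From $0\le z_R(t)\le z_R(0)+z_R'(0)t-4\delta K_Wt^2$ the interval $I_{max}$ is bounded in both directions. By Lemmas 2 and 4 it is also the maximal interval of $u$. $\square$

## 15. Concentrated multiples of $W$ and sharpness

**Proof of Theorem C.** Concentration carries Euclidean data to $\mathbb H^3$ at no cost, as for the Gaussian. For radial $f\in C_c^\infty(\mathbb R^3)$ let $u_0=T^{-1}D_\lambda f\in C_c^\infty(\mathbb H^3)$. As $\lambda\to0$, $M(D_\lambda f)=\lambda^2M(f)\to0$ and $G(D_\lambda f)=\int g(\lambda x)|f|^6\to\int|f|^6$, so by (5)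
$$\|\nabla u_0\|^2\to K(f),\qquad E_{\mathbb H^3}(u_0)\to E(f),\qquad K^*(u_0)=K(f),\qquad E^*(u_0)\to E(f).\tag{18}$$

**Part (i).** The goal is data just above $W$ in gradient but below it in energy. We have $E((1+\eta)W)=E(W)\,p((1+\eta)^2)<E(W)$ for $\eta\ne0$ small, as $p$ has a strict maximum at $1$ on $(0,\infty)$. Take $\eta>0$ small and $f$ close to $(1+\eta)W$ in $\dot H^1$, so that $E(f)<E(W)$ and $K_W<K(f)<(\|\nabla W\|+\varepsilon)^2$. By (18), for $\lambda$ small, $E^*(u_0)\le E_{\mathbb H^3}(u_0)<E(W)$, $\|\nabla u_0\|<\|\nabla W\|+\varepsilon$ and $K^*(u_0)=K(f)>K_W$. Theorem B gives blow-up in finite time in both directions.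

**Part (ii).** The goal is data below $W$ whose solution stays near the static solution $W$ for a long rescaled time. Take $f$ close to $(1-\eta)W$ in $\dot H^1$, $\eta>0$ small, with $K(f)<K_W$ and $E(f)<E(W)$. By (18), for $\lambda$ small (3) and (4) hold. The function $\tilde v(t,x)=\lambda^{1/2}v(\lambda^2t,\lambda x)$ solves (8) with $a=g(\lambda\,\cdot)$ and data $f$. Fix $\tau>0$. On $[0,\tau]$ the static function $W$ solves this equation up to the error $(g(\lambda\,\cdot)-1)F(W)$, which tends to $0$ in $N([0,\tau])$ as $\lambda\to0$ by dominated convergence as in Section 9. Moreover $\|W\|_{X([0,\tau])}=\tau^{1/10}\|\nabla W\|_{L^{30/13}}<\infty$, since $|\nabla W|=O(|x|^{-2})$ and $\frac{60}{13}>3$. The constants in Lemma 5 do not depend on $\lambda$. So if $\eta$, $\|f-(1-\eta)W\|_{\dot H^1}$ and $\lambda$ are small, $\|\tilde v-W\|_{L^{10}([0,\tau]\times\mathbb R^3)}$ is as small as we like. By the formula for $\int_{\mathbb H^3}|u|^{10}$ in Section 13 and scaling,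
$$\|u\|_{L^{10}([0,\lambda^2\tau]\times\mathbb H^3)}=\|g(\lambda\,\cdot)^{1/5}\tilde v\|_{L^{10}([0,\tau]\times\mathbb R^3)}\ge\tfrac12\tau^{1/10}\|W\|_{L^{10}}$$
for suitable parameters, because $g(\lambda\,\cdot)^{1/5}W\to W$ in $L^{10}$ as $\lambda\to0$. Since $\tau$ is arbitrary, the supremum is infinite. All data here satisfy $E^*(u_0)<E(W)$, and the bound $CL(E^*)$ of Theorem A is nondecreasing in $E^*$, hence bounded for $E^*$ away from $E(W)$. If $C(E^*)$ stayed bounded as $E^*\uparrow E(W)$, the supremum would be finite, so it cannot. $\square$
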